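\title{Hypographs of continuous functions with the Fell topology: a dichotomy in the class $\mathcal F_{\sigma\delta}$}

\begin{abstract}
For a Tychonoff space $X$ let ${\downarrow}C_F(X)$ be the space of hypographs of continuous functions $X\to[0,1]$ with the Fell topology. We prove that if $X$ is not discrete and ${\downarrow}C_F(X)$ is an absolute $F_{\sigma\delta}$-space, then ${\downarrow}C_F(X)$ is homeomorphic to one of two subspaces of the Hilbert cube $Q=[-1,1]^{\mathbb N}$, namely $c_0$ or $(Q\setminus\Sigma)\cup c_0$. The second model occurs exactly when $X$ is a $k$-space whose isolated points are dense. We also give a countable space with dense isolated points that is not a $k$-space and for which ${\downarrow}C_F(X)$ is homeomorphic to $c_0$. The proof compactifies ${\downarrow}C_F(X)$ to a Hilbert cube and combines the uniqueness of absorbing systems with a lemma on ideals with the Baire property.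
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are Tychonoff. Let $\mathbf I=[0,1]$ and let $C(X)$ be the set of continuous maps $X\to\mathbf I$. The \emph{hypograph} of $f\in C(X)$ is the closed set
\[
{\downarrow}f=\{(x,t)\in X\times\mathbf I: t\le f(x)\}.
\]
The \emph{Fell topology} on the family of non-empty closed subsets of $X\times\mathbf I$ is generated by the \emph{hit sets} $\{A:A\cap U\ne\emptyset\}$, $U$ open in $X\times\mathbf I$, and the \emph{miss sets} $\{A:A\cap K=\emptyset\}$, $K$ compact in $X\times\mathbf I$. The set of all hypographs ${\downarrow}f$, $f\in C(X)$, with the subspace topology is denoted by ${\downarrow}C_F(X)$.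

Read on functions (Lemma~\ref{lem:subbase}), a neighborhood of $f$ prescribes finitely many strict lower bounds for suprema over open sets and finitely many strict upper bounds for maxima over compact sets. Peaks may therefore move a little, and narrow holes are invisible: on $X=\mathbf I$, functions that equal $1$ outside intervals of length $1/i$ converge to the constant $1$, whatever they do inside these intervals. Evaluation at an isolated point is continuous, but evaluation at a non-isolated point is only upper semicontinuous. If $X$ is discrete, the topology is the product topology of $\mathbf I^X$. The interesting case is that of a non-discrete $X$.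

Let $Q=[-1,1]^{\mathbb N}$ be the Hilbert cube with the product topology and put
\[
\Sigma=\{(x_n)\in Q:\sup_n|x_n|<1\},\qquad c_0=\{(x_n)\in\Sigma:\lim_n x_n=0\}.
\]
The spaces $\Sigma$, $c_0$ and $(Q\setminus\Sigma)\cup c_0$ carry the topology inherited from $Q$; in particular $c_0$ is not the Banach space. We write $\approx$ for ``is homeomorphic to''. An $F_\sigma$-set is a countable union of closed sets and an $F_{\sigma\delta}$-set is a countable intersection of $F_\sigma$-sets. The class $\mathcal F_{\sigma\delta}$ of \emph{absolute $F_{\sigma\delta}$-spaces} consists of the separable metrizable spaces that are $F_{\sigma\delta}$-subsets of some (equivalently, every) completely metrizable space in which they are embedded. This is the natural level of complexity here. The condition $x_n\to0$ reads ``for all $j$ there is $N$ such that $|x_n|\le1/j$ for all $n\ge N$'', and uniform continuity of a function on a compact metric space has the same shape.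

The two models are told apart by Baire category. The set $Q\setminus\Sigma$ is a dense $G_\delta$-set of $Q$, so it is completely metrizable and dense in $(Q\setminus\Sigma)\cup c_0$, which is therefore a Baire space. On the other hand $c_0$ is the union of the sets $c_0\cap[-1+\frac1n,1-\frac1n]^{\mathbb N}$, which are closed in $c_0$ and have empty interior there, because one far coordinate may be changed to $1-\frac1{2n}$. So $c_0$ is meager in itself, and
\begin{equation}\label{eq:models}
c_0\not\approx(Q\setminus\Sigma)\cup c_0 .
\end{equation}

Recall that $X$ is a \emph{$k$-space} if a set $T\subset X$ is closed whenever $T\cap K$ is closed for every compact $K\subset X$. It is known that if $X$ is a non-discrete $k$-space with a dense set of isolated points and ${\downarrow}C_F(X)$ is metrizable, then ${\downarrow}C_F(X)\approx(Q\setminus\Sigma)\cup c_0$. The following question is posed in \cite{FellIV}.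

\medskip
\noindent\textbf{Problem.} \emph{Let $X$ be non-discrete and ${\downarrow}C_F(X)\in\mathcal F_{\sigma\delta}$. Is it true that ${\downarrow}C_F(X)\approx c_0$ or ${\downarrow}C_F(X)\approx(Q\setminus\Sigma)\cup c_0$?}
\medskip

The point of the question is that nothing ties the topology of $X$ to its compact subsets, while the Fell topology bounds functions from above only on compact sets. We show that the answer is nevertheless yes.

\begin{theorem}\label{thm:A}
Let $X$ be a non-discrete Tychonoff space with ${\downarrow}C_F(X)\in\mathcal F_{\sigma\delta}$. Then ${\downarrow}C_F(X)\approx c_0$ or ${\downarrow}C_F(X)\approx(Q\setminus\Sigma)\cup c_0$.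
\end{theorem}

Which model occurs? Since isolated points are the points at which values can be prescribed freely, one might guess that the Baire model occurs exactly when the isolated points are dense. This guess is wrong, and the missing condition is the $k$-space property.

\begin{theorem}\label{thm:B}
Let $X$ be a non-discrete Tychonoff space and $D$ its set of isolated points.
\begin{enumerate}
\item[(1)] If ${\downarrow}C_F(X)\in\mathcal F_{\sigma\delta}$, then ${\downarrow}C_F(X)\approx(Q\setminus\Sigma)\cup c_0$ if and only if $D$ is dense in $X$ and $X$ is a $k$-space; otherwise ${\downarrow}C_F(X)\approx c_0$.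
\item[(2)] If $X$ is a $k$-space and ${\downarrow}C_F(X)$ is separable metrizable, then ${\downarrow}C_F(X)\in\mathcal F_{\sigma\delta}$, so \textup{(1)} applies.
\item[(3)] There is a space $X$, not a $k$-space, with $D$ dense and ${\downarrow}C_F(X)\in\mathcal F_{\sigma\delta}$; for it ${\downarrow}C_F(X)\approx c_0$.
\end{enumerate}
\end{theorem}

By (3), the $k$-space hypothesis cannot be dropped from the known result quoted above, even within $\mathcal F_{\sigma\delta}$. Non-discreteness cannot be dropped from Theorem~\ref{thm:A}: for a countable discrete $X$ the space $\mathbf I^X$ is compact, while both models are proper dense subsets of $Q$.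

\subsection*{Plan of the proof}
Section~\ref{sec:fell} describes the topology and works out three small spaces that show all the phenomena. Section~\ref{sec:absorbing} sets up the recognition tool: a set, or a pair of sets, in a Hilbert cube that lies in a countable union of Z-sets and is strongly universal for its Borel class is unique up to a homeomorphism of the cube. In Sections~\ref{sec:compactification} and~\ref{sec:cube} we use separable metrizability to exhaust $X$ by compact metrizable sets $L_n$ and to embed ${\downarrow}C_F(X)$ as a dense subset $\mathcal C$ of a Hilbert cube $M$. Section~\ref{sec:universal} shows that one non-isolated point makes $\mathcal C$ strongly universal for $F_{\sigma\delta}$-sets. The proof then splits along the following condition, a trace of the $k$-space property on isolated points: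
\begin{enumerate}
\item[$(*)$] $D$ is dense in $X$, and every $H\subset D$ that meets each compact subset of $X$ in a finite set is closed in $X$.
\end{enumerate}
If $(*)$ fails, $\mathcal C$ lies in a countable union of Z-sets and $\mathcal C\approx c_0$ (Section~\ref{sec:meager}); the covering by Z-sets needs only that $\mathcal C$ is a Borel set. If $(*)$ holds, $\mathcal C$ contains a copy $\mathcal G$ of $Q\setminus\Sigma$ and $(M,M\setminus\mathcal G,\mathcal C\setminus\mathcal G)\approx(Q,\Sigma,c_0)$ (Section~\ref{sec:baire}). Finally, Section~\ref{sec:kspace} shows that for $\mathcal C$ of class $F_{\sigma\delta}$ condition $(*)$ forces $X$ to be a $k$-space; there the exact Borel class is what gives the contradiction.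

\subsection*{Conventions}
$\mathbb N=\{1,2,\dots\}$, and $\chi_A$ is the characteristic function of $A$. All metrics have diameter at most $1$, and the distance from a point to the empty set is $1$. A function $u$ is \emph{usc} (upper semicontinuous) if all sets $\{u<t\}$ are open. We write $D$ for the set of isolated points of $X$ and $X'=X\setminus D$.

\section{The Fell topology on functions, and three test spaces}\label{sec:fell}

Limits of continuous functions in the Fell topology are usc, so we work with the set $\mathrm{USC}(Y)$ of all usc functions $Y\to\mathbf I$ on a space $Y$. Their hypographs are closed, and we give $\mathrm{USC}(Y)$ the Fell topology by identifying $u$ with ${\downarrow}u$. For $U\subset Y$ open, $K\subset Y$ compact, $0\le s<1$ and $0<t\le1$ put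
\[
\langle U,s\rangle=\{u: u(x)>s\text{ for some }x\in U\},\qquad [K,t]=\{u:u<t\text{ on }K\}.
\]

\begin{lemma}\label{lem:subbase}
The sets $\langle U,s\rangle$ and $[K,t]$ generate the Fell topology of $\mathrm{USC}(Y)$.
\end{lemma}

\begin{proof}
They are the hit set of $U\times(s,1]$ and the miss set of $K\times[t,1]$. Conversely, an open subset of $Y\times\mathbf I$ is a union of boxes $U\times B$ with $U\neq\emptyset$ and $B$ a relatively open interval. If $0\in B$, every hypograph hits $U\times B$. Otherwise ${\downarrow}u$ hits $U\times B$ if and only if $u\in\langle U,\inf B\rangle$. Now let ${\downarrow}u$ miss a compact set $C$ with projection $K$ to $Y$. For $(x,t)\in C$ we have $u(x)<t$; choose $t'\in(u(x),t)$ and a closed neighborhood $N$ of $x$ in $K$ with $u<t'$ on $N$. Finitely many of the sets $N\times(t',1]$, say $N_i\times(t_i',1]$, cover $C$. Then $u\in\bigcap_i[N_i,t'_i]$, and the hypograph of every member of this intersection misses $C$.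
\end{proof}

Two consequences are used constantly. Let $W$ be a finite intersection of sets $[K,t]$ and sets $\langle U_i,s_i\rangle$, let $u\in W$, and call points $x_i\in U_i$ with $u(x_i)>s_i$ \emph{witnesses}.
\begin{enumerate}
\item[(W1)] Every usc $v\le u$ with $v(x_i)=u(x_i)$ for all $i$ lies in $W$.
\item[(W2)] If $u$ is continuous, any point of the open set $\{x\in U_i:u(x)>s_i\}$ is a witness; so witnesses can be taken in any prescribed dense set.
\end{enumerate}

Let $(L,d)$ be a compact metric space. On the closed subsets of $L\times\mathbf I$ the Fell topology is the Vietoris topology, which is compact and is induced by the Hausdorff metric of $\max(d(x,x'),|t-t'|)$. Write $H(u,v)$ for the Hausdorff distance of ${\downarrow}u$ and ${\downarrow}v$. The hypographs of usc functions are exactly the closed sets $A\supset L\times\{0\}$ that are downward closed in the second coordinate. Both properties pass to limits: if $(x_i,t_i)\to(x,t)$ and $s\le t$, then $(x_i,\min(s,t_i))\to(x,s)$. So $(\mathrm{USC}(L),H)$ is a compact metric space. If $H(u^i,u)\to0$, then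
\begin{enumerate}
\item[(U)] $\limsup_i u^i(x_i)\le u(x)$ whenever $x_i\to x$;
\item[(L)] for each $x$ there are $x_i\to x$ with $u^i(x_i)\to u(x)$.
\end{enumerate}
Indeed, the distance from $(x_i,u^i(x_i))$ to the closed set ${\downarrow}u$ tends to $0$, which gives (U); and $(x,u(x))$ is a limit of points $(x_i,t_i)\in{\downarrow}u^i$, which together with (U) gives (L).

\begin{example}[a convergent sequence]\label{ex:sequence}
Let $L=\{p\}\cup\{x_k:k\in\mathbb N\}$ with $x_k\to p$. A function $u$ is usc if and only if $\limsup_ku(x_k)\le u(p)$, and $C(L)$ is dense in $\mathrm{USC}(L)$: replace $u(x_k)$ by $u(p)$ for all $k>N$ and let $N\to\infty$. The key observation is that a usc function with $u(p)=0$ is automatically continuous. So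
\[
\mathcal G=\{u\in\mathrm{USC}(L):u(p)=0\}=\bigcap_i[\{p\},1/i]
\]
is a $G_\delta$-set of a compact metric space that is contained in $C(L)$. It is dense in $C(L)$: by (W2) take isolated witnesses, set the function to $0$ everywhere else, and apply (W1). Hence ${\downarrow}C_F(L)$ is a Baire space and cannot be $c_0$. The complement of $\mathcal G$ is the union of the compact sets $\{u:u(p)\ge1/i\}$, as $\Sigma$ is the union of compact sets in $Q$; and inside it the continuous functions are singled out by $u(x_k)\to u(p)$, as $c_0$ is singled out in $\Sigma$. This suggests the model $(Q\setminus\Sigma)\cup c_0$.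

The same space shows how Borel sets are coded. For $c\in\mathbf I$ and $a\in\mathbf I^{\mathbb N}$ let
\[
w_{c,a}(p)=c,\qquad w_{c,a}(x_k)=c(1-a_k).
\]
The map $(c,a)\mapsto w_{c,a}$ from $\mathbf I\times\mathbf I^{\mathbb N}$ to $\mathrm{USC}(L)$ is continuous: on a set containing $p$ the supremum of $w_{c,a}$ is $c$; an open set omitting $p$ is a union of isolated points; a compact set omitting $p$ is finite. And $w_{c,a}$ is continuous if and only if $c=0$ or $a_k\to0$. As long as $c>0$, the holes of depth $ca_k$ record the condition $a_k\to0$, through which every $F_{\sigma\delta}$-set can be expressed (Lemma~\ref{lem:coding}).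
\end{example}

\begin{example}[the interval]\label{ex:interval}
Let $X=\mathbf I$. A continuous $\varphi\neq0$ is at least $q$ on $O$ for some rational $q>0$ and some interval $O$ with rational ends. The set of such $\varphi$ is closed, its complement being $\bigcup_{x\in O}[\{x\},q]$. It is nowhere dense: fix $c\in O$, take witnesses different from $c$ by (W2), and multiply by a continuous function that is $0$ at $c$ and $1$ at the witnesses. The set $\{0\}$ is nowhere dense as well, since small constants converge to $0$. So ${\downarrow}C_F(\mathbf I)$ is meager in itself, which suggests the model $c_0$.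
\end{example}

\begin{example}[a sequence with invisible companions]\label{ex:summable}
Call $A\subset\mathbb N$ \emph{summable} if $\sum_{i\in A}1/i<\infty$. Let
\[
X_{\mathrm s}=\{p\}\cup\{x_k:k\in\mathbb N\}\cup\{y_i:i\in\mathbb N\},
\]
where all $x_k$ and $y_i$ are isolated and the basic neighborhoods of $p$ are the sets $\{p\}\cup\{x_k:k\ge l\}\cup\{y_i:i\notin A\}$ with $l\in\mathbb N$ and $A$ summable. These sets are clopen, and they separate $p$ from every other point, so $X_{\mathrm s}$ is $T_1$ and zero-dimensional, hence Tychonoff. The isolated points are dense. An infinite subset of $\mathbb N$ has an infinite summable subset $B$, and $\{y_i:i\in B\}$ is closed and discrete; so a compact set contains only finitely many $y_i$. But $p$ is in the closure of $\{y_i:i\in\mathbb N\}$ because $\mathbb N$ is not summable. Thus $X_{\mathrm s}$ is not a $k$-space, and $(*)$ fails.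

Although $D$ is dense, ${\downarrow}C_F(X_{\mathrm s})$ is meager in itself. Split $\mathbb N$ into consecutive finite blocks $J_1,J_2,\dots$ with $\sum_{i\in J_k}1/i\ge1$. A summable set contains only finitely many blocks. If $\varphi$ is continuous, then $\{i:|\varphi(y_i)-\varphi(p)|\ge\frac14\}$ is summable, so every late block contains an $i$ with $|\varphi(y_i)-\varphi(p)|<\frac14$. Hence either $\min_{i\in J_k}\varphi(y_i)\le\frac34$ for all $k\ge k_0$, or $\max_{i\in J_k}\varphi(y_i)\ge\frac14$ for all $k\ge k_0$. For fixed $k_0$ both conditions are closed. Both are nowhere dense: a basic neighborhood involves finitely many compact sets and witnesses, hence finitely many $y_i$, so on a far block the values may be reset to $1$, or to $0$. We return to $X_{\mathrm s}$ in Section~\ref{sec:kspace}.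
\end{example}

\section{Absorbing systems in Hilbert cubes}\label{sec:absorbing}

A \emph{Hilbert cube} is a space $E\approx Q$ with any compatible metric. A closed set $A\subset E$ is a \emph{Z-set} if for each $\varepsilon>0$ some map $E\to E\setminus A$ is $\varepsilon$-close to the identity. A \emph{Z-embedding} is an embedding onto a Z-set, and a \emph{$\sigma$Z-set} is a countable union of Z-sets. Z-sets are the nowhere dense sets that can be avoided by moving all points at once, continuously. We use two facts from \cite[Ch.~6]{vanMill}.
\begin{enumerate}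
\item[(Z1)] A closed set that is a countable union of Z-sets is a Z-set; closed subsets of Z-sets are Z-sets.
\item[(Z2)] (Unknotting.) For each $\varepsilon>0$ there is $\delta>0$ such that every homeomorphism between Z-sets of $E$ that is $\delta$-close to the identity extends to a homeomorphism of $E$ that is $\varepsilon$-close to the identity.
\end{enumerate}

\begin{definition}\label{def:absorbing}
A \emph{system of type I} in a Hilbert cube $E$ is one $F_{\sigma\delta}$-set $S_1$. A \emph{system of type II} is a pair $S_1\supset S_2$ with $S_1$ an $F_\sigma$-set and $S_2$ an $F_{\sigma\delta}$-set. A set $S_1$, or a pair $S_1\supset S_2$, is \emph{strongly universal} for type I, or type II, if the following holds.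
\begin{enumerate}
\item[(SU)] For every embedding $f:\mathbf I^{\mathbb N}\to E$, every closed $K\subset\mathbf I^{\mathbb N}$ with $f(K)$ a Z-set, every $\varepsilon>0$ and every system $(A_i)$ of that type in $\mathbf I^{\mathbb N}$, there is a Z-embedding $g:\mathbf I^{\mathbb N}\to E$, $\varepsilon$-close to $f$, with $g|K=f|K$ and $g^{-1}(S_i)\setminus K=A_i\setminus K$ for all $i$.
\end{enumerate}
A system is \emph{absorbing} if it is strongly universal for its type and $S_1$ lies in a $\sigma$Z-set.
\end{definition}

By compactness none of this depends on the metric of $E$. The following uniqueness theorem is standard; it is a back-and-forth argument.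

\begin{proposition}\label{prop:unique}
If $(S_i)$ in $E$ and $(T_i)$ in $E'$ are absorbing systems of the same type, there is a homeomorphism $h:E\to E'$ with $h(S_i)=T_i$ for all $i$.
\end{proposition}

\begin{proof}
Say that a homeomorphism $h:E\to E'$ \emph{matches} a Z-set $P\subset E$ if for all $x\in P$ and all $i$ we have $x\in S_i\Leftrightarrow h(x)\in T_i$.

\emph{Forth.} Let $h$ match $P$, let $Z\subset E$ be a Z-set and $\eta>0$. We find $h'$ that agrees with $h$ on $P$, matches $R=P\cup Z$, is $\eta$-close to $h$, and has $h'^{-1}$ $\eta$-close to $h^{-1}$. Identify $E$ with $\mathbf I^{\mathbb N}$ and apply (SU) for $(T_i)$ to the embedding $h$, the closed set $P$ and the system $(S_i\cap R)$. We get a Z-embedding $g$ close to $h$ with $g=h$ on $P$ and $g(x)\in T_i\Leftrightarrow x\in S_i$ for $x\in R$. By (Z1), $h(R)$ and $g(R)$ are Z-sets, and $gh^{-1}:h(R)\to g(R)$ is as close to the identity as $g$ is to $h$. By (Z2) it extends to a homeomorphism $\theta$ of $E'$ close to the identity. Put $h'=\theta h$; then $h'=g$ on $R$. Since $\theta^{-1}$ is as close to the identity as $\theta$ and $h^{-1}$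 is uniformly continuous, $h'^{-1}=h^{-1}\theta^{-1}$ is close to $h^{-1}$.

\emph{Back.} Let $Z'\subset E'$ be a Z-set. Apply the first step, with the roles of the systems exchanged, to $h^{-1}$, which matches $h(P)$. We get $k:E'\to E$ that agrees with $h^{-1}$ on $h(P)$ and matches $h(P)\cup Z'$. Then $h'=k^{-1}$ agrees with $h$ on $P$ and matches $P'=k(h(P)\cup Z')\supset P$, and $h'(P')\supset Z'$.

Let $S_1\subset\bigcup_nZ_n$ and $T_1\subset\bigcup_nZ_n'$ with Z-sets $Z_n,Z_n'$. Start with any homeomorphism $h_0$ and $P_0=\emptyset$ and alternate the two steps, with $\eta=2^{-j}$ at step $j$. The sequences $h_j$ and $h_j^{-1}$ are uniformly Cauchy, and their limits $h$ and $k$ are mutually inverse because $h_jh_j^{-1}$ and $h_j^{-1}h_j$ converge pointwise to $hk$ and $kh$. We have $h=h_j$ on $P_j$, $S_1\subset\bigcup_jP_j$ and $T_1\subset\bigcup_jh(P_j)$. Every point of $S_i$ and every preimage of a point of $T_i$ lies in some $P_j$, so $h(S_i)=T_i$.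
\end{proof}

We shall verify (SU) three times, always in the same way: $f$ is perturbed by an amount that vanishes on $K$, and the perturbation carries a code for $z$ and for the sets $A_i$. The next two lemmas contain what is common.

\begin{lemma}\label{lem:perturb}
Let $E$ be a Hilbert cube with metric $\rho$, let $f,K$ be as in \textup{(SU)}, let $0<\varepsilon\le1$, and put
\begin{equation}\label{eq:tau}
\tau(z)=\tfrac14\min\{\varepsilon,\operatorname{dist}(f(z),f(K))\}.
\end{equation}
Then $\tau$ is continuous and vanishes exactly on $K$. Let $g:\mathbf I^{\mathbb N}\to E$ satisfy $\rho(g(z),f(z))\le2\tau(z)$ for all $z$, let $g$ be continuous and injective on $\mathbf I^{\mathbb N}\setminus K$, and let $g(T)$ be a Z-set for every compact $T\subset\mathbf I^{\mathbb N}\setminus K$. Then $g$ is a Z-embedding, $\varepsilon$-close to $f$, with $g|K=f|K$.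
\end{lemma}

\begin{proof}
As $f$ is injective and $f(K)$ is closed, $\tau>0$ off $K$. The estimate shows that $g$ is $\varepsilon$-close to $f$, equal to $f$ on $K$, and continuous at the points of $K$. For $z\notin K$ it gives $\rho(g(z),f(z))<\operatorname{dist}(f(z),f(K))$, so $g(z)\notin f(K)$. Hence $g$ is injective, and it is an embedding by compactness. Its image is the union of $f(K)$ and the sets $g(T_n)$, $T_n=\{z:\operatorname{dist}(z,K)\ge1/n\}$, so it is a Z-set by (Z1).
\end{proof}

\begin{lemma}\label{lem:coding}
\begin{enumerate}
\item[(a)] If $F\subset\mathbf I^{\mathbb N}$ is an $F_\sigma$-set, there are continuous $\eta_k:\mathbf I^{\mathbb N}\to\mathbf I$, $k\in\mathbb N$, such that $\eta_k(z)=0$ for all but finitely many $k$ if $z\in F$, and $\eta_k(z)=1$ for infinitely many $k$ if $z\notin F$.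
\item[(b)] If $A\subset\mathbf I^{\mathbb N}$ is an $F_{\sigma\delta}$-set, there are continuous $\alpha_k:\mathbf I^{\mathbb N}\to\mathbf I$, $k\in\mathbb N$, such that $\alpha_k(z)\to0$ if and only if $z\in A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $F=\bigcup_iF_i$ with $F_i$ compact and increasing. Let $\theta:[0,\infty)\to\mathbf I$ be continuous with $\theta=1$ on $[1,2]$ and $\theta=0$ off $(\frac12,4)$, and put $\eta_{i,l}(z)=\theta(2^l\operatorname{dist}(z,F_i))$ for $l\ge0$. If $z\in F_i$, then $\eta_{i,l}(z)=0$ for all $l$. If $z\notin F_i$, then $0<\operatorname{dist}(z,F_i)\le1$, so $\eta_{i,l}(z)\neq0$ for finitely many $l$ and $\eta_{i,l}(z)=1$ for some $l$. A point of $F$ misses only finitely many $F_i$, and a point outside $F$ misses all of them. Enumerate the $\eta_{i,l}$ as one sequence.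

(b) Let $A=\bigcap_jF^j$ with $F_\sigma$-sets $F^j$, take $\eta^j_k$ as in (a) for $F^j$, and enumerate all $2^{-j}\eta^j_k$ as one sequence. If $z\in A$, for each $J$ only finitely many terms exceed $2^{-J}$. If $z\notin F^j$, the value $2^{-j}$ occurs infinitely often.
\end{proof}

Fix $\iota:\mathbb N\to\mathbb N$ that takes every value infinitely often. The sequence $(2^{-k}z_{\iota(k)})_k$ tends to $0$, and every tail of it determines $z\in\mathbf I^{\mathbb N}$; it will make our maps injective without disturbing the code.

\begin{lemma}\label{lem:models}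
The pair $(\Sigma,c_0)$ is an absorbing system of type II in $Q$, and $c_0$ is an absorbing system of type I.
\end{lemma}

\begin{proof}
Use the metric $d_Q(x,y)=\sup_i2^{-i}|x_i-y_i|$. The set $\Sigma$ is the union of the compact sets $[-1+\frac1n,1-\frac1n]^{\mathbb N}$, and each is a Z-set: replace a far coordinate by $1$. The set $c_0=\Sigma\cap\bigcap_j\bigcup_N\{x:|x_n|\le1/j\text{ for }n\ge N\}$ is $F_{\sigma\delta}$.

Let $f,K,\varepsilon\le1$ and $A_1\supset A_2$ be given, and $\tau$ as in \eqref{eq:tau}. Take $\eta_k$ for $A_1$ and $\alpha_k$ for $A_2$ from Lemma~\ref{lem:coding} and define the code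
\[
c_{3k-2}(z)=2^{-k}z_{\iota(k)},\qquad c_{3k-1}(z)=\tfrac12\alpha_k(z),\qquad c_{3k}(z)=\bigl(1-\tfrac1{k+1}\bigr)\eta_k(z).
\]
We shrink the first coordinates of $f(z)$ slightly and replace the others by the code. For $z\notin K$ let $\lambda_i=\min(1,\max(0,1+1/\tau(z)-i))$ and
\[
g(z)_i=(1-\tau(z))\lambda_if(z)_i+(1-\lambda_i)c_i(z);
\]
let $g=f$ on $K$. Fix $z\notin K$ and write $\tau=\tau(z)$. For $i\le1/\tau$ we have $\lambda_i=1$ and $|g(z)_i-f(z)_i|\le\tau$. For $i>1/\tau$ we have $2^{-i}|g(z)_i-f(z)_i|\le2\cdot2^{-1/\tau}\le2\tau$. So $d_Q(g(z),f(z))\le2\tau$. For $i\ge1+1/\tau$ we have $g(z)_i=c_i(z)$; hence $g$ is injective off $K$. On a compact $T$ disjoint from $K$ the function $\tau$ is bounded below, so for all large $k$ we have $g(z)_{3k-2}\le\frac12$ for every $z\in T$; replacing coordinate $3k-2$ by $1$ is a small move of $Q$ off $g(T)$. Lemma~\ref{lem:perturb} applies.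

Let $z\notin K$. Each coordinate satisfies $|g(z)_i|\le\max(1-\tau,c_i(z))<1$, so membership in $\Sigma$ and $c_0$ depends only on the tail of the code. If $z\notin A_1$, then $\sup_kc_{3k}(z)=1$ and $g(z)\notin\Sigma$. If $z\in A_1$, then $c_{3k}(z)=0$ for large $k$ and the other entries are at most $\frac12$, so $g(z)\in\Sigma$, and $g(z)\in c_0$ if and only if $\alpha_k(z)\to0$, that is, $z\in A_2$. This is (SU) for type II. For type I and a test set $A$ use the pair $(\mathbf I^{\mathbb N},A)$.
\end{proof}

\section{A compactification of the function space}\label{sec:compactification}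

To apply Proposition~\ref{prop:unique} we need a compact space around ${\downarrow}C_F(X)$. The natural idea is to restrict functions to compact sets $L\subset X$ and to use the compact spaces $\mathrm{USC}(L)$. Restriction is not continuous for every $L$; for $L=\{p\}$ with $p$ non-isolated it is evaluation at $p$. It is continuous when $L$ is the closure of its interior.

\begin{definition}\label{def:exhaustion}
An \emph{exhaustion} of $X$ is a sequence $L_1\subset L_2\subset\cdots$ of non-empty compact metrizable subsets such that every compact subset of $X$ lies in some $L_n$, and $L_n=\operatorname{cl}V_n$ for $V_n=\operatorname{int}L_n$. We put $L_0=\emptyset$.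
\end{definition}

\begin{lemma}\label{lem:exhaustion}
If ${\downarrow}C_F(X)$ is separable metrizable, then $X$ has an exhaustion.
\end{lemma}

\begin{proof}
Here $[K,t]$ and $\langle U,s\rangle$ denote subsets of $C(X)$. The zero function lies in no $\langle U,s\rangle$, so the sets $[K,t]$ form a neighborhood base at $0$.

\emph{A cofinal sequence of compact sets.} By first countability there are sets $[K_i,t_i]$ such that each $[K,1]$ contains one of them. If $[K_i,t_i]\subset[K,1]$, then $K\subset K_i$: otherwise some $\varphi\in C(X)$ is $0$ on $K_i$ and $1$ at a point of $K\setminus K_i$.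

\emph{For each compact $K$ there is a compact $K'$ with $K\subset\operatorname{cl}\operatorname{int}K'$.} By regularity of the function space choose $[K',t]$ whose closure lies in $[K,1]$. Suppose that $x\in K\setminus\operatorname{cl}\operatorname{int}K'$. Take an open $W\ni x$ disjoint from $\operatorname{int}K'$ and $\varphi\in C(X)$ with $\varphi(x)=1$ and $\varphi=0$ off $W$. Consider a basic neighborhood of $\varphi$ with hit conditions $\langle U_i,s_i\rangle$. The non-empty open set $\{y\in U_i:\varphi(y)>s_i\}$ lies in $W$, so it is disjoint from $\operatorname{int}K'$ and therefore not contained in $K'$. Choose witnesses $z_i\notin K'$ and $\psi\in C(X)$ that is $0$ on $K'$ and $1$ at all $z_i$. By (W1), $\varphi\psi$ lies in the neighborhood, and $\varphi\psi\in[K',t]$. So $\varphi$ is in the closure of $[K',t]$, hence in $[K,1]$, contrary to $\varphi(x)=1$.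

Choose compact sets $L_n'$ with $L'_{n-1}\cup K_n\subset\operatorname{cl}\operatorname{int}L_n'$, where $L'_0=\emptyset$, and put $L_n=\operatorname{cl}\operatorname{int}L_n'$. Then $L_n\supset L'_{n-1}\supset L_{n-1}$ and $L_n\supset K_n$; and $\operatorname{int}L_n'\subset\operatorname{int}L_n$ gives $L_n=\operatorname{cl}\operatorname{int}L_n$. Discard empty terms.

\emph{Metrizability.} Let $\mathcal B$ be a countable base of ${\downarrow}C_F(X)$ and $L=L_n$. For $B\in\mathcal B$ the set $O_B=\{y\in L:\psi(y)>\frac12\text{ for some }\psi\in B\}$ is open in $L$. Given $x\in W$ with $W$ open in $L$, take $\varphi\in C(X)$ with $\varphi(x)=1$ and $\varphi=0$ on $L\setminus W$, and $B\in\mathcal B$ with $\varphi\in B\subset[L\setminus W,\frac12]$. Then $x\in O_B\subset W$. So the compact Hausdorff space $L$ has a countable base.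
\end{proof}

\emph{From now on $X$ is non-discrete and has an exhaustion $(L_n)$.} Condition $(*)$ may be tested on the sets $L_n$ alone. We note three facts.
\begin{enumerate}
\item[(X1)] Every continuous $L_n\to\mathbf I$ extends to a member of $C(X)$: embed $X$ in a cube and apply Tietze's theorem to the closed set $L_n$.
\item[(X2)] There is a continuous metric $d\le1$ on $X$, and it induces the topology of each $L_n$. Indeed, extend countably many functions separating the points of $L_n$, for each $n$; any two points of $X$ lie in one $L_n$, so we get $\varphi_i\in C(X)$ separating points, and $d(x,y)=\sup_i2^{-i}|\varphi_i(x)-\varphi_i(y)|$ works. A continuous metric on a compact space induces its topology.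
\item[(X3)] $\bigcup_nV_n$ is dense in $X$; $D\cap L_n\subset V_n$; $D$ is countable, since the points of $D\cap L_n$ are isolated in a compact metrizable space; and if $D$ is dense in $X$, then $D\cap L_n$ is dense in the open set $V_n$, hence in $L_n$.
\end{enumerate}

Let $H_n$ be the metric of $\mathrm{USC}(L_n)$ defined by $d$. On $\Pi=\prod_n\mathrm{USC}(L_n)$, with elements $f=(f_n)$, use the metric $\rho(f,g)=\sup_n2^{-n}H_n(f_n,g_n)$. For $\varphi:X\to\mathbf I$ with all $\varphi|L_n$ usc write $[\varphi]=(\varphi|L_n)_n$, and let
\[
\mathcal C=\{[\varphi]:\varphi\in C(X)\},\qquad M=\operatorname{cl}_\Pi\mathcal C .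
\]
Since $[\varphi]$ determines $\varphi$, we have $[\varphi]\in\mathcal C$ if and only if $\varphi$ is continuous on $X$.

\begin{lemma}\label{lem:embedding}
The map ${\downarrow}\varphi\mapsto[\varphi]$ is a homeomorphism ${\downarrow}C_F(X)\to\mathcal C$. In particular ${\downarrow}C_F(X)$ is separable metrizable, and ${\downarrow}C_F(X)\in\mathcal F_{\sigma\delta}$ if and only if $\mathcal C$ is an $F_{\sigma\delta}$-set in the compact metric space $M$.
\end{lemma}

\begin{proof}
We compare the subbases of Lemma~\ref{lem:subbase} on $C(X)$. The sets $[K,t]$ are the same, because every compact $K$ lies in some $L_n$. For $U$ open in $X$ we have $\langle U,s\rangle=\bigcup_n\langle U\cap L_n,s\rangle$. Conversely $\langle U\cap L_n,s\rangle=\langle U\cap V_n,s\rangle$ in $C(X)$, and $U\cap V_n$ is open in $X$: if $x\in U\cap L_n$ and $\varphi(x)>s$, the open set $\{y\in U:\varphi(y)>s\}$ meets $V_n$ since $x\in\operatorname{cl}V_n$.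
\end{proof}

Order, maxima $f\vee g$ and multiples $sf$ ($s\in\mathbf I$) are defined coordinatewise in $\Pi$.
\begin{enumerate}
\item[(M1)] $\rho(f\vee g,f'\vee g')\le\max(\rho(f,f'),\rho(g,g'))$ and $\rho(sf,s'f')\le\rho(f,f')+|s-s'|$, because the operations are the union of hypographs and the image under $(x,t)\mapsto(x,st)$. They preserve $\mathcal C$, hence $M$.
\item[(M2)] If $u\le w\le v$, then $\rho(w,f)\le\max(\rho(u,f),\rho(v,f))$: points of ${\downarrow}w_n\subset{\downarrow}v_n$ are near ${\downarrow}f_n$, and points of ${\downarrow}f_n$ are near ${\downarrow}u_n\subset{\downarrow}w_n$.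
\item[(M3)] If $w_n\le c$ for all $n$, then $\rho(f\vee w,f)\le c$. Also $\rho([\varphi],[\psi])\le\sup|\varphi-\psi|$. In both cases one moves points vertically.
\item[(M4)] If $f_n=g_n$ for $n\le N$, then $\rho(f,g)\le2^{-N-1}$.
\item[(M5)] For $x\in L_n$ the set $\{f:f_n(x)\ge q\}$ is closed. For $x\in D\cap L_n$ the map $f\mapsto f_n(x)$ is continuous. Both follow from Lemma~\ref{lem:subbase}.
\item[(M6)] If $f\in M$, then $f_n\le f_{n+1}$ on $L_n$, with equality on $V_n$. Let $f=\lim_i[\varphi^i]$. For $x\in L_n$, (L) in $L_n$ and (U) in $L_{n+1}$ give $f_n(x)\le f_{n+1}(x)$. For $x\in V_n$, the points $x_i\to x$ given by (L) in $L_{n+1}$ lie eventually in $V_n$, and (U) in $L_n$ gives $f_{n+1}(x)\le f_n(x)$.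
\end{enumerate}
By (M6) and (X3), for $f\in M$ and $x\in D$ the value $f_n(x)$ does not depend on $n$; we write $f(x)$. At other points it may. If $p\in L_1$ is the limit of isolated points $e_i\in L_2\setminus L_1$, then $[\chi_{\{e_i\}}]$ converges to the $f$ with $f_1=0$ and $f_n=\chi_{\{p\}}$ for $n\ge2$. So a point of $M$ is in general not a function on $X$.

\section{The compactification is a Hilbert cube}\label{sec:cube}

We push $M$ into $\mathcal C$ by a small homotopy. On one compact set $L$ one would choose a finite net, read off the maximum of $f$ near each net point, and build a function from bumps of these heights. The example above shows the difficulty with several $L_n$: a height read in $L_j$ must not be put on a point of $L_{j-1}$, since it may come from outside $L_{j-1}$. So the net is chosen layer by layer in the open sets $V_j\setminus L_{j-1}$.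

\begin{lemma}\label{lem:homotopy}
Let $p\in X'$. There is a homotopy $h=h^p:M\times\mathbf I\to M$ such that
\begin{enumerate}
\item[(H1)] $h_0=\mathrm{id}$ and $\rho(h_t(f),f)\le t$;
\item[(H2)] for $t>0$, $h_t(f)=[\varphi]$ with $\varphi\in C(X)$ vanishing on a neighborhood of $p$;
\item[(H3)] if $D$ is dense, then for $t>0$ this $\varphi$ vanishes off a finite subset of $D$;
\item[(H4)] each $h_{2^{-k}}$ factors through a finite-dimensional cube.
\end{enumerate}
\end{lemma}

\begin{proof}
Fix $k\ge1$ and $\delta=2^{-k}/3$. For $j\le k$ let $G_j=V_j\setminus(L_{j-1}\cup\{p\})$. This set is open in $X$, and it is dense in the open set $V_j\setminus L_{j-1}$ because $p$ is not isolated; if $D$ is dense, so is $G_j\cap D$. The closure of $V_j\setminus L_{j-1}$ is compact, so there is a finite $F_j\subset G_j$, with $F_j\subset D$ if $D$ is dense, such that each point of $\operatorname{cl}(V_j\setminus L_{j-1})$ is within $\delta$ of $F_j$. For $y\in F_j$ choose $b_y\in C(X)$ with $b_y(y)=1$ whose support $\operatorname{cl}\{b_y>0\}$ lies in $G_j$ and in the open $\delta$-ball about $y$; if $D$ is dense, take $b_y=\chi_{\{y\}}$.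 Let $\omega:[0,\infty)\to\mathbf I$ be continuous with $\omega=1$ on $[0,\delta]$ and $\omega=0$ on $[2\delta,\infty)$. For $y\in F_j$ put
\[
\mu_y(f)=\max\{\omega(d(x,y))\,t:(x,t)\in{\downarrow}f_j\},\qquad R_k(f)=\bigvee_{j\le k}\ \bigvee_{y\in F_j}\mu_y(f)[b_y]\in\mathcal C .
\]
The maximum of a fixed continuous function over a compact set depends continuously on the set in the Hausdorff metric, so $\mu_y$ and $R_k$ are continuous, and $R_k$ factors through the cube $\mathbf I^{F_1\cup\dots\cup F_k}$.

\emph{Claim: $\rho(R_k(f),f)\le2^{-k}$.} By continuity and density we may take $f=[\varphi]\in\mathcal C$. Coordinates $n>k$ contribute at most $2^{-k-1}$. Let $n\le k$; we show $H_n\le3\delta$.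

Let $x\in L_n$ and $t\le\varphi(x)$. Let $j\le n$ be minimal with $x\in L_j$. Then $x\in\operatorname{cl}V_j$ and $x$ is outside the closed set $L_{j-1}$, so $x\in\operatorname{cl}(V_j\setminus L_{j-1})$ and $d(x,y)\le\delta$ for some $y\in F_j\subset L_n$. Hence $\mu_y(f)\ge\varphi(x)\ge t$ and $(y,t)\in{\downarrow}R_k(f)_n$.

Conversely let $(x,t)\in{\downarrow}R_k(f)_n$ with $t>0$, say $t\le\mu_y(f)b_y(x)$ with $y\in F_j$. Then $x\in L_n\setminus L_{j-1}$, so $n\ge j$; this is where the layers are used. There is $x'\in L_j\subset L_n$ with $\omega(d(x',y))\varphi(x')=\mu_y(f)\ge t$. So $d(x',y)<2\delta$ and $\varphi(x')\ge t$; thus $(x',t)\in{\downarrow}f_n$ and $d(x,x')<3\delta$. Points $(x,0)$ lie in both hypographs. The claim is proved.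

For $k\ge1$ and $t=2^{-k}(1+s)$ with $s\in\mathbf I$ put
\[
h_t(f)=\min(1,2-2s)R_{k+1}(f)\vee\min(1,2s)R_k(f),
\]
and $h_0=\mathrm{id}$. Both definitions at $t=2^{-k}$ give $R_{k+1}$. One of the two coefficients is $1$, so $h_t(f)$ lies between $R_k(f)$ or $R_{k+1}(f)$ and $R_k(f)\vee R_{k+1}(f)$. All three are within $2^{-k}$ of $f$, the last by (M1), so $\rho(h_t(f),f)\le2^{-k}\le t$ by (M2). This also gives continuity at $t=0$. Finally, $h_t(f)$ vanishes off finitely many supports, which are closed and omit $p$.
\end{proof}

Recall that a metrizable space is an AR (an ANR) if it is a retract (of a neighborhood) in every metrizable space that contains it as a closed subset; cubes are ARs and contractible ANRs are ARs. A metric space $E$ is \emph{$\varepsilon$-homotopy dominated} by $P$ if there are maps $E\to P\to E$ whose composition is joined to the identity by a homotopy with tracks of diameter at most $\varepsilon$. We use two theorems.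
\begin{enumerate}
\item[(H)] (Hanner; see \cite[Ch.~IV]{Hu}.) A compact metric space that is $\varepsilon$-homotopy dominated by ANRs for each $\varepsilon>0$ is an ANR.
\item[(T)] (Toru\'nczyk \cite{Torunczyk}.) A compact AR $E$ is homeomorphic to $Q$ if for each $\varepsilon>0$ there are two maps $E\to E$, $\varepsilon$-close to the identity, with disjoint images.
\end{enumerate}

\begin{proposition}\label{prop:cube}
$M\approx Q$.
\end{proposition}

\begin{proof}
Fix $p\in X'$, say $p\in L_m$, and $h=h^p$. By (H1) and (H4), $h$ restricted to $[0,2^{-k}]$ shows that $M$ is $2^{1-k}$-homotopy dominated by a cube. So $M$ is an ANR by (H), and an AR since $(f,s)\mapsto sf$ contracts it. For $t>0$ the maps $h_t$ and $h_t\vee t[1]$ are $2t$-close to the identity by (M3), and the $m$-th coordinates of their values at $p$ are $0$ and $t$. So their images are disjoint, and (T) applies.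
\end{proof}

By (H1), a closed set $A\subset M$ that is disjoint from $h^p_t(M)$ for all $t>0$ is a Z-set. This is how most Z-sets below are recognized.

\section{Strong universality for $F_{\sigma\delta}$-sets}\label{sec:universal}

We transplant the functions $w_{c,a}$ of Example~\ref{ex:sequence} to a non-isolated point $p$ of $X$. The homotopy $h^p$ clears a neighborhood of $p$, and there we install a plateau of small height $\tau$ with holes converging to $p$. The holes must be placed in the interior of one $L_m$, where the topology of $X$ is metrizable.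

\begin{proposition}\label{prop:universal}
The set $\mathcal C$ in $M$ is strongly universal for type I.
\end{proposition}

\begin{proof}
Fix $p\in X'$, say $p\in L_m$, and $h=h^p$. Since $p\in\operatorname{cl}V_m$ and $p$ is not isolated, $p\in\operatorname{cl}(V_m\setminus\{p\})$, so there are distinct $x_k\in V_m\setminus\{p\}$ with $x_k\to p$. Let $\delta_k>0$ be one third of the $d$-distance from $x_k$ to $\{p\}\cup\{x_j:j\ne k\}$, and let $N_k$ be an open neighborhood of $x_k$ whose closure lies in $V_m$ and in the closed $\delta_k$-ball about $x_k$. The sets $\operatorname{cl}N_k$ are pairwise disjoint, since $\delta_k+\delta_j\le\frac23d(x_k,x_j)$; they omit $p$; and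
\[
e_N:=\sup\{d(x,p):x\in N_k,\ k>N\}\to0 .
\]
Hence $\{p\}\cup\bigcup_{k>N}\operatorname{cl}N_k$ is closed in $L_m$, so compact, and it omits a given $q\ne p$ for large $N$. Thus $(N_k)$ is locally finite at every point of $X\setminus\{p\}$. Choose $\beta_k\in C(X)$ with $\beta_k(x_k)=1$ and $\beta_k=0$ off $N_k$. For $c\in\mathbf I$ and $a\in\mathbf I^{\mathbb N}$ let
\[
w_{c,a}=c\Bigl(1-\sum_ka_k\beta_k\Bigr),\qquad w^N_{c,a}=c\Bigl(1-\sum_{k\le N}a_k\beta_k\Bigr)\in C(X).
\]
The function $w_{c,a}$ is continuous off $p$ and takes its maximum $c$ at $p$, so it is usc. If $a_k\to0$, it is the uniform limit of the $w^N_{c,a}$, so it is continuous.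

\emph{The map $(c,a)\mapsto[w_{c,a}]$ is continuous with values in $M$.} By (M3) the maps $(c,a)\mapsto[w^N_{c,a}]\in\mathcal C$ are continuous, so it suffices to show that for each $n$ they converge in $H_n$ uniformly in $(c,a)$. The functions $w^N_{c,a}$ and $w_{c,a}$ differ only on $\bigcup_{k>N}N_k$. If $p\notin L_n$, this set misses $L_n$ as soon as $e_N<d(p,L_n)$. If $p\in L_n$, a point $(x,t)$ of either hypograph with $x\in\bigcup_{k>N}N_k$ has $t\le c$ and is within $e_N$ of $(p,t)$, which lies in both.

Let $f,K,\varepsilon\le1$ and $A$ be given, $\tau$ as in \eqref{eq:tau}, and $\alpha_k$ as in Lemma~\ref{lem:coding}(b) for $A$. Put $a_{2k-1}(z)=2^{-k}z_{\iota(k)}$, $a_{2k}(z)=\alpha_k(z)$ and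
\[
g(z)=h_{\tau(z)}(f(z))\vee[w_{\tau(z),a(z)}].
\]
Then $g$ is continuous, and $\rho(g(z),f(z))\le2\tau(z)$ by (H1) and (M3). Let $z\notin K$. By (H2), $g(z)=[\psi]$ where $\psi$ is the maximum of a continuous function and $w_{\tau(z),a(z)}$, and $\psi=w_{\tau(z),a(z)}$ near $p$. So $\psi(p)=\tau(z)>0$ and $\psi(x_k)=\tau(z)(1-a_k(z))$ for large $k$. Three things follow. First, $\psi$ determines $\tau(z)$, then a tail of $a(z)$, then $z$; so $g$ is injective off $K$. Second, $g(z)_m(p)>0$, so $g(z)\notin h_t(M)$ for $t>0$, and $g(T)$ is a Z-set for compact $T$ disjoint from $K$. Lemma~\ref{lem:perturb} applies. Third, if $z\in A$, then $a_k(z)\to0$ and $\psi$ is continuous; if $z\notin A$, then $\psi(x_{2k})\not\to\psi(p)$ and $\psi$ is not continuous. So $g^{-1}(\mathcal C)\setminus K=A\setminus K$.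
\end{proof}

\section{When $(*)$ fails: covering by Z-sets}\label{sec:meager}

Examples~\ref{ex:interval} and~\ref{ex:summable} show the two ways in which $(*)$ fails. In the second, the blocks $J_k$ came from the explicit form of the summable sets. In general they come from the following lemma. An \emph{ideal} on a set $H$ is a family of subsets closed under subsets and finite unions; it is \emph{proper} if it omits $H$. Subsets of a countable set $H$ are points of the compact metrizable space $2^H$. A set has the \emph{Baire property} if it differs from an open set by a meager set. A subset of a compact metric space $Y$ is \emph{analytic} if it is the projection of a Borel subset of $Y'\times Y$ for some complete separable metric space $Y'$; countable intersections of analytic sets are analytic, and analytic sets have the Baire property.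

\begin{lemma}[Jalali-Naini, Talagrand]\label{lem:JT}
Let $\mathcal I$ be a proper ideal on a countably infinite set $H$ that contains all finite sets and has the Baire property in $2^H$. Then there are pairwise disjoint non-empty finite sets $J_1,J_2,\dots\subset H$ such that no member of $\mathcal I$ contains infinitely many $J_k$.
\end{lemma}

\begin{proof}
First, $\mathcal I$ is meager. Otherwise it is comeager in a basic open set $\{A:A\cap F=s\}$ with $F$ finite. Since $\mathcal I$ is invariant under finite changes, it is comeager in these sets for all $s\subset F$, hence in $2^H$. Complementation is a homeomorphism of $2^H$, so some $A$ has $A\in\mathcal I$ and $H\setminus A\in\mathcal I$, and $H\in\mathcal I$, a contradiction.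

So there are dense open sets $U_1\supset U_2\supset\cdots$ with $\mathcal I\cap\bigcap_kU_k=\emptyset$. We choose $J_k$ and $s_k\subset J_k$ such that $A\cap J_k=s_k$ implies $A\in U_k$. Let $F=J_1\cup\dots\cup J_{k-1}$ and list its subsets. Start with a one-point set $J$ disjoint from $F$ and $s=\emptyset$. For the next subset $a$ on the list, the open set $\{A:A\cap F=a,\ A\cap J=s\}$ meets $U_k$, so there are a finite $J'\supset J$ disjoint from $F$ and $s'\subset J'$ with $s'\cap J=s$ and $\{A:A\cap F=a,\ A\cap J'=s'\}\subset U_k$; replace $(J,s)$ by $(J',s')$. The last pair is $(J_k,s_k)$.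

If $A\in\mathcal I$ contains infinitely many $J_k$, then $A'=\bigcup\{s_k:J_k\subset A\}\subset A$ is in $\mathcal I$, and $A'\cap J_k=s_k$ for infinitely many $k$. So $A'\in\bigcap_kU_k$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:meager}
If $(*)$ fails and $\mathcal C$ is an $F_{\sigma\delta}$-set in $M$, then $\mathcal C$ lies in a $\sigma$Z-set of $M$.
\end{proposition}

\begin{proof}
\emph{Case 1: $D$ is not dense.} By (X3) there is $j$ with $O=V_j\setminus\operatorname{cl}D\neq\emptyset$. Let $(O_i)$ be a countable base of non-empty open subsets of $O$. A continuous function is $0$ on $O$ or at least $q$ on some $O_i$ for some rational $q>0$. So $\mathcal C$ is covered by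
\[
Z_0=\{f\in M:f_j=0\text{ on }O\},\qquad Z_{i,q}=\{f\in M:f_j\ge q\text{ on }O_i\}.
\]
The complement of $Z_0$ is given by $f_j\in\langle O,0\rangle$, so $Z_0$ is closed, and $Z_{i,q}$ is closed by (M5). The maps $f\mapsto f\vee t[1]$, $t>0$, miss $Z_0$ and are $t$-close to the identity. For $c\in O_i\subset X'$ the maps $h^c_t$, $t>0$, miss $Z_{i,q}$ by (H2).

\emph{Case 2: $D$ is dense.} There are $H\subset D$ with all $H\cap L_n$ finite and a point $p\in\operatorname{cl}H\setminus H$, say $p\in L_m$. The set $H$ is countably infinite, and
\[
\mathcal I=\{A\subset H:p\notin\operatorname{cl}A\}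
\]
is a proper ideal containing the finite sets. The topology of $X$ at $p$ is not visible in any $L_n$, but it is visible in $\mathcal C$: since $X$ is Tychonoff, $A\in\mathcal I$ if and only if there is $f\in\mathcal C$ with $f_m(p)=1$ and $f(x)=0$ for all $x\in A$. The set of such pairs $(f,A)$ is Borel in $M\times2^H$, because $\mathcal C$ is Borel and, by (M5), the conditions ``$f_m(p)\ge1$'' and ``$x\notin A$ or $f(x)=0$'' ($x\in H$) are closed. So $\mathcal I$ is analytic, and Lemma~\ref{lem:JT} gives blocks $J_k\subset H$.

For $\varphi\in C(X)$ the set $\{x\in H:|\varphi(x)-\varphi(p)|\ge\frac14\}$ is in $\mathcal I$, so every late $J_k$ contains a point $x$ with $|\varphi(x)-\varphi(p)|<\frac14$. According as $\varphi(p)\le\frac12$ or $\varphi(p)\ge\frac12$, the point $[\varphi]$ lies in one of the sets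
\[
Z^-_l=\{f\in M:\min_{J_k}f\le\tfrac34\text{ for all }k\ge l\},\qquad Z^+_l=\{f\in M:\max_{J_k}f\ge\tfrac14\text{ for all }k\ge l\},
\]
which are closed by (M5). Given $l$ and $N$, pick $k\ge l$ with $J_k\cap L_N=\emptyset$; this is possible since $H\cap L_N$ is finite and the blocks are disjoint. The maps $f\mapsto f\vee[\chi_{J_k}]$ and $f\mapsto(f_n\cdot(1-\chi_{J_k}))_n$ are continuous on $\Pi$, because $J_k\cap L_n$ is clopen in $L_n$. They preserve $\mathcal C$, hence $M$, and by (M4) they move points by at most $2^{-N-1}$. The first misses $Z^-_l$ and the second misses $Z^+_l$. So these sets are Z-sets.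
\end{proof}

\section{When $(*)$ holds: the pair, and proof of Theorem~\ref{thm:A}}\label{sec:baire}

Condition $(*)$ is exactly what is needed to repeat the key observation of Example~\ref{ex:sequence}.

\begin{lemma}\label{lem:auto}
Assume $(*)$. If $\varphi:X\to\mathbf I$ vanishes on $X'$ and every $\varphi|L_n$ is usc, then $\varphi$ is continuous.
\end{lemma}

\begin{proof}
For $t>0$ the set $\{\varphi\ge t\}\cap L_n$ is a compact subset of $D$, hence finite. By $(*)$, $\{\varphi\ge t\}$ is closed. For $s\ge0$ the set $\{\varphi>s\}\subset D$ is open.
\end{proof}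

Let
\[
\mathcal G=\{f\in M:f_n=0\text{ on }L_n\cap X'\text{ for all }n\}.
\]
We have to show that $(M\setminus\mathcal G,\mathcal C\setminus\mathcal G)$ is strongly universal. The holes code $A_2$ as before. The new difficulty is that the height of the plateau on $X'$ must be positive exactly for $z$ in the $F_\sigma$-set $A_1$, and no continuous function of $z$ does this in general. A usc function does, and this suffices, because values on $X'$ need only depend upper semicontinuously on $z$; the values at isolated points must depend continuously on $z$ and decrease to the usc height as one approaches $X'$. The next two lemmas make this precise.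

\begin{lemma}\label{lem:families}
Assume that $D$ is dense. Let $Z$ be a metrizable space and $\Phi:X\times Z\to\mathbf I$ such that for every $n$:
\begin{enumerate}
\item[(i)] $\Phi|L_n\times Z$ is usc;
\item[(ii)] $\Phi(x,\cdot)$ is continuous for $x\in D$;
\item[(iii)] for $x\in L_n\cap X'$ and $z\in Z$ there are $d_j\in D\cap L_n$ with $d_j\to x$ and $\liminf_j\Phi(d_j,z)\ge\Phi(x,z)$.
\end{enumerate}
Then $z\mapsto[\Phi(\cdot,z)]\in\Pi$ is continuous.
\end{lemma}

\begin{proof}
Use Lemma~\ref{lem:subbase} in $L_n$. If $\Phi(\cdot,z_0)<t$ on a compact $K$, the set $\{\Phi<t\}$ is open in $L_n\times Z$ by (i) and contains $K\times\{z_0\}$, so it contains $K\times W$ for a neighborhood $W$ of $z_0$. For $U$ open in $L_n$, (iii) shows that $\{z:\Phi(\cdot,z)\in\langle U,s\rangle\}=\bigcup_{x\in U\cap D}\{z:\Phi(x,z)>s\}$, which is open by (ii).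
\end{proof}

Call $\gamma:\mathbf I\times Z\to\mathbf I$ a \emph{switch} if it is usc, continuous on $(0,1]\times Z$, and for each $z$ the function $\gamma(\cdot,z)$ is nondecreasing and continuous on $\mathbf I$. Finite maxima and uniform limits of switches are switches.

\begin{lemma}\label{lem:switch}
Let $W$ be a compact subset of a metric space $Z$. Put $\gamma_W(0,z)=\chi_W(z)$ and $\gamma_W(s,z)=\max(0,1-\operatorname{dist}(z,W)/s)$ for $0<s\le1$. Then $\gamma_W$ is a switch, and $\gamma_W(\cdot,z)\equiv1$ for $z\in W$.
\end{lemma}

\begin{proof}
Only the points $(0,z)$ need attention. If $z\in W$, then $\gamma_W(\cdot,z)\equiv1$ is the largest possible value. If $\operatorname{dist}(z,W)=2\delta>0$, then $\gamma_W(s,z')=0$ whenever $s\le\delta$ and $z'$ is $\delta$-close to $z$.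
\end{proof}

The variable $s$ will measure how close an isolated point is to $X'$. A \emph{gauge} is a function $\kappa:X\to\mathbf I$ with $\kappa^{-1}(0)=X'$ and all sets $\{\kappa\ge t\}$, $t>0$, finite. A gauge is a uniform limit of finitely supported functions on $D$, so it is continuous. Gauges exist since $D$ is countable.

\begin{proposition}\label{prop:pair}
Assume $(*)$. Then $\mathcal G\subset\mathcal C$, the set $M\setminus\mathcal G$ is a countable union of compact Z-sets, and $(M\setminus\mathcal G,\mathcal C\setminus\mathcal G)$ is strongly universal for type II.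
\end{proposition}

\begin{proof}
An $f\in\mathcal G$ equals $[\varphi]$ for the function with $\varphi(x)=f(x)$ on $D$ and $\varphi=0$ on $X'$, which is continuous by Lemma~\ref{lem:auto}. Fix $p\in X'$, let $m$ be minimal with $p\in L_m$, and let $h=h^p$. The set $M\setminus\mathcal G$ is the union of the closed sets $\{f\in M:f_n\notin[L_n\cap X',1/i]\}$. They are Z-sets because $h_t(M)\subset\mathcal G$ for $t>0$ by (H3).

By (X3) there are distinct $x_k\in D\cap L_m$ with $x_k\to p$. Take the gauge with $\kappa(x_{3k-2})=\kappa(x_{3k-1})=\kappa(x_{3k})=1/k$ and $\kappa(e_i)=1/i$, where $(e_i)$ lists the other isolated points. Let $f,K,\varepsilon\le1$ and $A_1\supset A_2$ be given, with $\tau$ as in \eqref{eq:tau}. Write $A_1=\bigcup_iB_i$ with $B_i$ compact and put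
\[
\sigma(s,z)=\max\Bigl\{s,\ \sup_i\tfrac1i\gamma_{B_i}(s,z)\Bigr\},\qquad v(z)=\sigma(0,z)=\sup_i\tfrac1i\chi_{B_i}(z).
\]
The $i$-th term is at most $1/i$, so $\sigma$ is a uniform limit of finite maxima of switches, hence a switch. Moreover $\sigma(s,z)\ge s$, $\sigma(s,z)\ge v(z)$, and $v(z)>0$ if and only if $z\in A_1$. With $\alpha_k$ from Lemma~\ref{lem:coding}(b) for $A_2$ let
\[
a_{3k-2}(z)=2^{-k}z_{\iota(k)},\qquad a_{3k-1}(z)=\alpha_k(z),\qquad a_{3k}(z)=0,
\]
\[
w_z(x)=\tau(z)\,\sigma(\kappa(x),z)\Bigl(1-\sum_ka_k(z)\chi_{\{x_k\}}(x)\Bigr),\qquad g(z)=h_{\tau(z)}(f(z))\vee[w_z].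
\]
On $X'$ the function $w_z$ is the constant $\tau(z)v(z)$. The points $x_{3k}$ carry no hole; they serve as reference heights.

\emph{The map $z\mapsto[w_z]$ is continuous.} We check Lemma~\ref{lem:families} for $\Phi(x,z)=w_z(x)$. Condition (ii) holds since $\kappa>0$ on $D$, and it gives (i) at points $(x,z)$ with $x\in D$. At a point $(x,z)$ with $x\in X'$, the function $\Phi$ agrees with the usc function $\tau\cdot\sigma(\kappa(\cdot),\cdot)\ge\Phi$, so it is usc there. For (iii) let $x\in L_n\cap X'$. If $x\ne p$, choose $d_j\to x$ in $D\cap L_n$ different from all $x_k$, which accumulate only at $p$. If $x=p$, then $n\ge m$ by minimality and $d_j=x_{3j}\in L_n$. In both cases $\Phi(d_j,z)=\tau(z)\sigma(\kappa(d_j),z)\ge\tau(z)v(z)=\Phi(x,z)$.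

\emph{$[w_z]\in M$.} Let $w^N_z\ge w_z$ be defined with the sum over $k\le N$; it is continuous since $\sigma(\cdot,z)$ and $\kappa$ are. It differs from $w_z$ only at $x_k$, $k>N$. If $p\notin L_n$, only finitely many $x_k$ lie in $L_n$. If $p\in L_n$, a point $(x_k,t)\in{\downarrow}w^N_z$ is within $\max\{d(x_k,p),\sigma(\kappa(x_k),z)-v(z)\}$ of $(p,\min(t,\tau(z)v(z)))\in{\downarrow}w_z$, and this bound tends to $0$ as $k\to\infty$. So $[w_z^N]\to[w_z]$.

Thus $g$ is a continuous map into $M$, and $\rho(g(z),f(z))\le2\tau(z)$ by (H1) and (M3). Let $z\notin K$ and $\tau=\tau(z)>0$. By (H3), $g(z)=[\psi]$, where $\psi\ge w_z$ and $\psi=w_z$ off a finite subset of $D$; in particular $\psi$ is continuous if and only if $w_z$ is.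
\begin{itemize}
\item \emph{Injectivity.} We have $w_z(x_{3k})\ge\tau/k>0$, and $\psi(x_{3k-2})/\psi(x_{3k})=1-2^{-k}z_{\iota(k)}$ for large $k$ because $\kappa(x_{3k-2})=\kappa(x_{3k})$. This determines $z$.
\item \emph{Z-sets.} Since $\psi(x_{3k})>0$ for all $k$, (H3) gives $g(z)\notin h_t(M)$ for $t>0$. So Lemma~\ref{lem:perturb} applies.
\item \emph{The set $A_1$.} We have $g(z)\notin\mathcal G$ if and only if $\tau v(z)>0$, that is, $z\in A_1$. In particular $g(z)\notin\mathcal C\setminus\mathcal G$ for $z\notin A_1$.
\item \emph{The set $A_2$.} If $z\in A_2$, then $a_k(z)\to0$, so $w_z$ is the uniform limit of the $w_z^N$ and $g(z)\in\mathcal C\setminus\mathcal G$. If $z\in A_1\setminus A_2$, then $\sigma(1/k,z)\to v(z)>0$ and $\alpha_k(z)\not\to0$, so $w_z(x_{3k-1})=\tau\sigma(1/k,z)(1-\alpha_k(z))\not\to\tau v(z)=w_z(p)$ and $g(z)\notin\mathcal C$. \qedhere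
\end{itemize}
\end{proof}

The following proposition contains Theorem~\ref{thm:A}.

\begin{proposition}\label{prop:dichotomy}
Let $X$ be non-discrete with ${\downarrow}C_F(X)\in\mathcal F_{\sigma\delta}$. Then ${\downarrow}C_F(X)\approx c_0$ if $(*)$ fails, and ${\downarrow}C_F(X)\approx(Q\setminus\Sigma)\cup c_0$ if $(*)$ holds.
\end{proposition}

\begin{proof}
The space ${\downarrow}C_F(X)$ is separable metrizable, so $X$ has an exhaustion by Lemma~\ref{lem:exhaustion}. By Lemma~\ref{lem:embedding} and Proposition~\ref{prop:cube}, ${\downarrow}C_F(X)\approx\mathcal C$ and $\mathcal C$ is an $F_{\sigma\delta}$-set in the Hilbert cube $M$.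

If $(*)$ fails, $\mathcal C$ is absorbing of type I by Propositions~\ref{prop:universal} and~\ref{prop:meager}. By Lemma~\ref{lem:models} and Proposition~\ref{prop:unique}, a homeomorphism $M\to Q$ carries $\mathcal C$ onto $c_0$.

If $(*)$ holds, $\mathcal C\setminus\mathcal G=\mathcal C\cap(M\setminus\mathcal G)$ is an $F_{\sigma\delta}$-set, so $(M\setminus\mathcal G,\mathcal C\setminus\mathcal G)$ is absorbing of type II by Proposition~\ref{prop:pair}. A homeomorphism $M\to Q$ carries $M\setminus\mathcal G$ onto $\Sigma$ and $\mathcal C\setminus\mathcal G$ onto $c_0$, hence $\mathcal C=\mathcal G\cup(\mathcal C\setminus\mathcal G)$ onto $(Q\setminus\Sigma)\cup c_0$.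
\end{proof}

\section{The role of the $k$-space property: proof of Theorem~\ref{thm:B}}\label{sec:kspace}

\subsection*{Part (2): $k$-spaces give $F_{\sigma\delta}$-sets}
Let $X$ be a $k$-space with ${\downarrow}C_F(X)$ separable metrizable, and fix an exhaustion. We claim that
\[
\mathcal C=\{f\in M:f_n\text{ is continuous for every }n\}.
\]
Let $f\in M$ have all $f_n$ continuous. By (M6), $f_n=f_{n+1}$ on $V_n$, hence on $L_n=\operatorname{cl}V_n$. So $f=[\varphi]$ for a function $\varphi$ that is continuous on every compact set. Preimages of closed sets under $\varphi$ meet each compact set in a closed set, so $\varphi$ is continuous on the $k$-space $X$.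

By uniform continuity, the continuous members of $\mathrm{USC}(L_n)$ form the set
\[
\bigcap_j\bigcup_i\bigl\{u:u(x)\le u(y)+\tfrac1j\text{ whenever }d(x,y)<\tfrac1i\bigr\}.
\]
The inner sets are closed. Let $u^l\to u$ with $u^l$ in such a set, and let $d(x,y)<\frac1i$. Take $x_l\to x$ with $u^l(x_l)\to u(x)$ by (L). For large $l$ we have $d(x_l,y)<\frac1i$ and $u^l(x_l)\le u^l(y)+\frac1j$, and (U) gives $u(x)\le u(y)+\frac1j$. So $\mathcal C$ is an $F_{\sigma\delta}$-set in $M$, and Lemma~\ref{lem:embedding} proves (2).

\subsection*{Part (1): condition $(*)$ and the class $F_{\sigma\delta}$ force the $k$-space property}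
By Proposition~\ref{prop:dichotomy} and \eqref{eq:models}, it suffices to show, for $\mathcal C$ of class $F_{\sigma\delta}$, that $(*)$ holds if and only if $D$ is dense and $X$ is a $k$-space. In a $k$-space a set that meets each compact set in a finite set is closed, which gives one direction. The other is the following.

\begin{proposition}\label{prop:notk}
If $(*)$ holds and $X$ is not a $k$-space, then $\mathcal C$ is not an $F_{\sigma\delta}$-set in $M$.
\end{proposition}

The idea is this. Under $(*)$ a discontinuity that is invisible on compact sets cannot be carried by isolated points, so it is carried by $X'$. We cut it into continuous pieces $\xi_k$, grouped by Lemma~\ref{lem:JT} so that any infinite sum of pieces is discontinuous. On $X'$ a piece can be turned on by a switch for $z$ in a compact set $W_k$. Continuity then means that $z$ lies in only finitely many $W_k$. This condition defines a \emph{$G_{\delta\sigma}$-set}, a countable union of $G_\delta$-sets, and every $G_{\delta\sigma}$-subset of the Cantor set $2^{\mathbb N}$ arises in this way. We use the standard fact that $2^{\mathbb N}$ has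 a $G_{\delta\sigma}$-subset that is not $F_{\sigma\delta}$.

\begin{proof}
Suppose that $\mathcal C$ is $F_{\sigma\delta}$. There is $T\subset X$ with all $T\cap L_n$ closed and a point $p\in\operatorname{cl}T\setminus T$; then $p\in X'$, say $p\in L_{n_0}$. There is $\theta:X\to\mathbf I$, continuous on every $L_n$, with $\theta(p)=0$ and $\theta=1$ on $T$: define it on $L_{n_0}$ by Tietze's theorem, and pass from $L_n$ to $L_{n+1}$ by setting $\theta=1$ on the closed set $T\cap L_{n+1}$ and applying Tietze's theorem to $L_n\cup(T\cap L_{n+1})$.

\emph{Step 1: every neighborhood of $p$ contains a point $x\in X'$ with $\theta(x)\ge\frac12$.} Otherwise there is a closed neighborhood $O$ of $p$ with $\theta<\frac12$ on $O\cap X'$. Let $H=\{\theta\ge\frac23\}\cap O\cap D$. If $H\cap L_n$ were infinite, it would accumulate at a point $x\in L_n\cap X'\cap O$ with $\theta(x)\ge\frac23$, which is impossible. So $H$ is closed by $(*)$, and $O\setminus H$ is a neighborhood of $p$. It is disjoint from $T$, since a point of $T\cap O$ has $\theta=1$ and so lies in $D$ and in $H$. This contradicts $p\in\operatorname{cl}T$.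

\emph{Step 2: the pieces.} For $k\ge n_0$ let $\theta^k\in C(X)$ extend $\theta|L_k$, by (X1). For $k\in\Lambda=\{k:k>n_0\}$ let $\zeta_k=|\theta^k-\theta^{k-1}|\in C(X)$. Then $\zeta_k=0$ on $L_{k-1}\ni p$. For $J\subset\Lambda$ let $\zeta_J=\sum_{k\in J}\zeta_k$; on $L_n$ only terms with $k\le n$ can be nonzero. Let $\mathcal I$ be the family of $J\subset\Lambda$ such that $\zeta_J(x)\to0$ as $x\to p$ in $X'$. It is an ideal and contains the finite sets. For $x\in L_n$, $n\ge n_0$, telescoping gives $\theta(x)=\theta^n(x)\le\theta^{n_0}(x)+\zeta_\Lambda(x)$. As $\theta^{n_0}$ is continuous and $\theta^{n_0}(p)=0$, Step~1 shows that $\Lambda\notin\mathcal I$.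

The ideal $\mathcal I$ is analytic. Indeed, $J\in\mathcal I$ if and only if for each $j$ the point $p$ is not in the closure of $\{x\in X':\zeta_J(x)\ge1/j\}$, that is, there is $f\in\mathcal C$ with $f_{n_0}(p)=0$ and
\[
f_n(x)\ge1\quad\text{for all $n$ and all $x\in L_n\cap X'$ with }\sum_{k\in J,\,k\le n}\zeta_k(x)\ge\tfrac1j .
\]
For fixed $n$ the displayed relation depends on $J$ only through $J\cap\{1,\dots,n\}$, and for each of these finitely many patterns it is closed in $f$ by (M5); so it is closed in $M\times2^\Lambda$. The condition $f_{n_0}(p)=0$ is $G_\delta$ by (M5), and $\mathcal C$ is Borel. So $\mathcal I$ is a countable intersection of analytic sets.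

Let $J_k\subset\Lambda$ be given by Lemma~\ref{lem:JT} and put $\xi_k=\zeta_{J_k}$. These are continuous functions $X\to[0,\infty)$ with $\xi_k(p)=0$. Since the $J_k$ are disjoint, only finitely many $\xi_k$ are nonzero on a given $L_n$.

\emph{Step 3: the compact sets.} Let $\Gamma\subset2^{\mathbb N}$ be $G_{\delta\sigma}$ but not $F_{\sigma\delta}$. We find compact $W_k\subset2^{\mathbb N}$ with
\[
\Gamma=\{z:z\in W_k\text{ for only finitely many }k\}.
\]
Write $2^{\mathbb N}\setminus\Gamma=\bigcap_N\Gamma_N$ with decreasing $F_\sigma$-sets $\Gamma_N$. Each $\Gamma_N$ is a countable disjoint union of compact sets: if $\Gamma_N=\bigcup_iF_i$ with $F_i$ compact and increasing, $F_0=\emptyset$, split the open set $2^{\mathbb N}\setminus F_{i-1}$ into countably many disjoint clopen sets and intersect them with $F_i$. Let $(W_k)$ list all these pieces for all $N$, each pair of $N$ and a piece with its own index, adding empty sets if necessary. A point outside $\Gamma$ lies in one piece for every $N$. A point of $\Gamma$ lies in only finitely many $\Gamma_N$, and in one piece of each.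

\emph{Step 4: the reduction.} Let $\kappa$ be a gauge and, for $z\in2^{\mathbb N}$,
\[
\varphi_z(x)=\min\Bigl(1,\sum_k\xi_k(x)\,\gamma_{W_k}(\kappa(x),z)\Bigr).
\]
On $L_n$ the sum is finite, and the same finitely many indices serve for all $z$. So $\varphi_z|L_n$ is continuous; extending it by (X1) gives a point of $\mathcal C$ within $2^{-n-1}$ of $[\varphi_z]$ by (M4), and $[\varphi_z]\in M$. The map $z\mapsto[\varphi_z]$ is continuous by Lemma~\ref{lem:families}: (i) and (ii) hold since each $\gamma_{W_k}$ is a switch, $\xi_k\ge0$ is continuous and $\kappa>0$ on $D$; (iii) holds since $\varphi_z|L_n$ is continuous and $D\cap L_n$ is dense in $L_n$.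

Let $z\in\Gamma$. The sum splits as $a+b$, where $a=\sum_{k:\,z\in W_k}\xi_k$ is a finite sum of continuous functions and $b=\sum_{k:\,z\notin W_k}\xi_k\gamma_{W_k}(\kappa,z)$ is continuous on each $L_n$ and vanishes on $X'$. By Lemma~\ref{lem:auto}, $\min(1,b)$ is continuous, and so is $\varphi_z=\min(1,a+\min(1,b))$. Thus $[\varphi_z]\in\mathcal C$.

Let $z\notin\Gamma$. On $X'$ we have $\varphi_z=\min(1,\zeta_J)$ with $J=\bigcup_{k:\,z\in W_k}J_k$, and $J\notin\mathcal I$ because it contains infinitely many blocks. So $\varphi_z(x)\not\to0=\varphi_z(p)$ as $x\to p$ in $X'$, and $[\varphi_z]\notin\mathcal C$.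

Hence $\Gamma$ is the preimage of $\mathcal C$ under a continuous map $2^{\mathbb N}\to M$, so it is $F_{\sigma\delta}$, a contradiction.
\end{proof}

\subsection*{Part (3): the example}
Let $X=X_{\mathrm s}$ be the space of Example~\ref{ex:summable}; its isolated points are dense and it is not a $k$-space. Let $L=\{p\}\cup\{x_k:k\in\mathbb N\}$, a convergent sequence, and $L_n=L\cup\{y_1,\dots,y_n\}$. Every compact set lies in some $L_n$, and $V_n=L_n\setminus\{p\}$ is dense in $L_n$. So $(L_n)$ is an exhaustion and ${\downarrow}C_F(X)\approx\mathcal C$ by Lemma~\ref{lem:embedding}.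

Let $P=\mathrm{USC}(L)\times\mathbf I^{\mathbb N}$. For $(u,b)\in P$ let $\varphi_{u,b}$ be $u$ on $L$ and $b_i$ at $y_i$. The map $(u,b)\mapsto[\varphi_{u,b}]$ is injective, and it is continuous because $H_n(\varphi_{u,b},\varphi_{u',b'})\le\max\{H(u,u'),|b_i-b_i'|:i\le n\}$. So it embeds the compact space $P$ in $\Pi$, and $\mathcal C$ is the image of the set $P_0$ of pairs with $\varphi_{u,b}$ continuous at $p$. By the form of the neighborhoods of $p$,
\[
P_0=\{(u,b):u\text{ is continuous and }\{i:|b_i-u(p)|>\eta\}\text{ is summable for all }\eta>0\}.
\]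
We show that $P_0$ is $F_{\sigma\delta}$ in $P$. The value $u(p)$ does not depend continuously on $u$, so we compare with the value at an isolated point $x_l$ instead. Let $E_l=\{p\}\cup\{x_k:k\ge l\}$ and let $F_{j,l,N}$ consist of the $(u,b)$ with
\[
|u(x)-u(x_l)|\le\tfrac1j\ \text{ for all }x\in E_l,\qquad\sum\bigl\{\tfrac1i:|b_i-u(x_l)|>\tfrac2j\bigr\}\le N .
\]
Then $P_0=\bigcap_j\bigcup_{l,N}F_{j,l,N}$. For $(u,b)\in P_0$ and $j$ choose $l$ with $|u-u(p)|\le\frac1{2j}$ on $E_l$; the first condition holds, and $|b_i-u(x_l)|>\frac2j$ implies $|b_i-u(p)|>\frac1j$, so the sum is finite. Conversely, if $(u,b)\in F_{j,l,N}$, then $|u-u(p)|\le\frac2j$ on $E_l$, and $|b_i-u(p)|>\frac3j$ implies $|b_i-u(x_l)|>\frac2j$; if this holds for every $j$, then $(u,b)\in P_0$.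

Each $F_{j,l,N}$ is closed. The values $u(x_k)$ and $b_i$ depend continuously on $(u,b)$, so the first condition is closed for $x=x_k$, and the sum is a supremum of finite sums of multiples of characteristic functions of open sets, hence lower semicontinuous. It remains to treat $x=p$. Let $(u^r,b^r)\in F_{j,l,N}$ converge to $(u,b)$. By (U), $u(p)\ge\limsup_ru^r(p)\ge u(x_l)-\frac1j$. By (L), $u(p)=\lim_ru^r(z_r)$ with $z_r\to p$; eventually $z_r\in E_l$, so $u^r(z_r)\le u^r(x_l)+\frac1j$ and $u(p)\le u(x_l)+\frac1j$.

So ${\downarrow}C_F(X_{\mathrm s})\in\mathcal F_{\sigma\delta}$, and ${\downarrow}C_F(X_{\mathrm s})\approx c_0$ by part (1). This completes the proof of Theorem~\ref{thm:B}. \qed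

\begin{thebibliography}{9}

\bibitem{Hu}
S.-T. Hu, \emph{Theory of Retracts}.

\bibitem{vanMill}
J. van Mill, \emph{Infinite-Dimensional Topology}, North-Holland, 1989.

\bibitem{FellIV}
\emph{Topological classification of function spaces with the Fell topology IV}, \texttt{https://math.stu.edu.cn/upload/LWCG/non-k-space-publisher.pdf}.

\bibitem{Torunczyk}
Toru\'nczyk, Fund. Math. 106 (1980).

\end{thebibliography}
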